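\title{A Counterexample to the Generalized VPN Conjecture}

\begin{abstract}
In robust network design with single-path routing, one fixes a path for each pair of terminals and buys enough capacity to carry every demand matrix of a given universe along these paths. For the universe of demands that are routable on a capacitated tree $T$, the Generalized VPN Conjecture asserts that the cheapest hubbed solution, obtained by placing the nodes of $T$ at vertices of the network and its edges along paths, is optimal. When $T$ is a star this is the VPN Theorem. We show that the conjecture is false: on an explicit instance with $12$ terminals, every hubbed solution costs at least $54198$, while a single-path template costs at most $54192$. The conjecture also fails for trees of maximum degree $3$, for trees with unit capacities, and with strictly positive costs, and its multipath analogue already fails for $6$ terminals on $K_{3,3}$.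
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection*{Robust network design}
Let $G=(V,E)$ be a connected undirected graph with edge costs $c:E\to\mathbb{R}_+$, and let $W\subseteq V$ be a set of \emph{terminals}. The cost $c(e)$ is the price of one unit of capacity on $e$. A \emph{demand matrix} is a vector $D\in\mathbb{R}_+^{\binom{W}{2}}$, indexed by the unordered pairs of distinct terminals, and a \emph{universe} is a set $\mathcal{U}$ of demand matrices. We must buy capacity and fix the routes before we learn which $D\in\mathcal{U}$ occurs.

A \emph{path template} $\mathbf{P}=(P_{ij})$ assigns to each pair $\{i,j\}\in\binom{W}{2}$ an $i$--$j$ path $P_{ij}$ in $G$. Walks are allowed, and $[P_{ij}](e)$ denotes the number of times $P_{ij}$ traverses $e$. To route every $D\in\mathcal{U}$ along $\mathbf{P}$, the edge $e$ needs capacity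
\begin{equation}\label{eq:cap}
u(e)=\max_{D\in\mathcal{U}}\ \sum_{\{i,j\}}[P_{ij}](e)\,D_{ij},
\end{equation}
and the \emph{cost} of $\mathbf{P}$ is $\sum_{e\in E}c(e)u(e)$. The robust network design problem with single-path routing asks for a path template of minimum cost. The maximum in \eqref{eq:cap} is taken separately for each edge, so demands that cannot be large at the same time may share the capacity of an edge.

\subsection*{Tree universes}
Let $T$ be a tree whose leaf set is exactly $W$, with a capacity $b_f>0$ on each edge $f\in E(T)$. The internal nodes of $T$ are abstract nodes, not vertices of $G$. Write $T[i,j]$ for the edge set of the $i$--$j$ path in $T$, and say that $f$ \emph{separates} $i$ and $j$ if $f\in T[i,j]$. The \emph{load} of $D$ on $f$ is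
\[
\lambda_f(D)=\sum_{\{i,j\}:\ f\in T[i,j]}D_{ij},
\]
the total demand between the two sets of terminals into which $f$ splits $W$. The \emph{tree universe} $\mathcal{U}(T)$ consists of all demand matrices $D$ with $\lambda_f(D)\le b_f$ for every $f\in E(T)$. It is a bounded polyhedron, since $D_{ij}\le b_f$ for $f\in T[i,j]$, so the maximum in \eqref{eq:cap} is attained. If $T$ is a star with capacity $b_i$ on the edge at leaf $i$, then $\mathcal{U}(T)$ is the \emph{hose universe} $\{D\ge0:\sum_{j\neq i}D_{ij}\le b_i \text{ for all } i\in W\}$. A general tree bounds, in addition, the traffic that leaves certain nested groups of terminals.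

\subsection*{Hubbed solutions}
A matrix lies in $\mathcal{U}(T)$ exactly when it fits into $T$, so the first design that comes to mind is to build a copy of $T$ inside $G$. A \emph{hub location function} is a map $\phi:V(T)\to V$ with $\phi(i)=i$ for all $i\in W$; it need not be injective. A \emph{$\phi$-hubbing} is a family $R=(R_f)_{f\in E(T)}$ in which, for $f=xy$, $R_f$ is a $\phi(x)$--$\phi(y)$ path in $G$; we call $R_f$ the \emph{cable} of $f$. If $i=x_0,x_1,\dots,x_k=j$ is the $i$--$j$ path in $T$, let $P_{ij}$ be the concatenation of $R_{x_0x_1},\dots,R_{x_{k-1}x_k}$, an $i$--$j$ walk in $G$. A path template obtained in this way, for some $\phi$ and some $\phi$-hubbing, is a \emph{hubbed solution}.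

In two cases nothing is lost by hubbing. If $G$ is the tree $T$ itself, with any costs, then every $i$--$j$ walk traverses each edge of $T[i,j]$ at least once, and the hubbed solution with $\phi$ the identity traverses each exactly once, so it is optimal. If $T$ is a star and $G$ is arbitrary, a hubbed solution sends all traffic through one vertex of $G$, and the \emph{VPN Theorem} states that the cheapest such solution is an optimal path template for the hose universe. One would therefore guess the following statement, which we take from \cite{draft}.

\begin{quote}
\textbf{Generalized VPN Conjecture.} For any capacitated tree $T$, the cheapest hubbed solution is always an optimal path template for the universe $\mathcal{U}(T)$.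
\end{quote}

\subsection*{Results}
The conjecture is false.

\begin{theorem}\label{thm:main}
For the instance with $12$ terminals defined in Section~\ref{sec:instance}, there is a path template of cost at most $54192$, while every hubbed solution costs at least $54198$. Hence the Generalized VPN Conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:strong}
The conjecture also fails \textup{(a)} for trees $T$ of maximum degree $3$; \textup{(b)} for trees with all capacities equal to $1$; \textup{(c)} with all edge costs strictly positive, including in \textup{(b)}.
\end{theorem}

A \emph{multipath template} assigns to each pair $\{i,j\}$ a unit flow, that is, a convex combination of $i$--$j$ paths. Its \emph{usage} $x_{ij}(e)$ is the corresponding convex combination of the numbers $[P](e)$, and $u(e)$ and the cost are defined as before, with $x_{ij}(e)$ in place of $[P_{ij}](e)$ in \eqref{eq:cap}. The multipath analogue of the conjecture says that the cheapest hubbed solution is optimal among all multipath templates. Path templates are multipath templates, so Theorem~\ref{thm:main} refutes this as well, but a much smaller instance suffices.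

\begin{theorem}\label{thm:multi}
Let $G=K_{3,3}$ with sides $\{a,b,c\}$ and $\{1,2,3\}$, unit costs, and all six vertices terminals. Let $T$ have internal nodes $u$, with leaves $a,b,c$, and $v$, with leaves $1,2,3$, and the edge $uv$, all capacities being $1$. Every hubbed solution costs at least $7$, but there is a multipath template of cost at most $6.6$.
\end{theorem}

All three proofs compare an upper bound for one template with a lower bound for all hubbed solutions. Section~\ref{sec:tools} provides a tool for each bound, and Section~\ref{sec:k33} applies both to the small instance of Theorem~\ref{thm:multi}. Section~\ref{sec:instance} builds the single-path instance, and Sections~\ref{sec:proof} and~\ref{sec:strong} prove Theorems~\ref{thm:main} and~\ref{thm:strong}. Throughout, $d$ is the shortest-path pseudometric of $(G,c)$, and $c(R)=\sum_e c(e)[R](e)$ is the cost of a walk $R$.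

\section{Covering weights and tight matrices}\label{sec:tools}

The capacity $u(e)$ is the value of a linear program over $\mathcal{U}(T)$, and weak duality bounds it from above.

\begin{lemma}\label{lem:cover}
Let $x$ be the usage of a multipath template, let $e\in E$, and let $y\in\mathbb{R}_+^{E(T)}$ satisfy $x_{ij}(e)\le\sum_{f\in T[i,j]}y_f$ for all pairs $\{i,j\}$. Then $u(e)\le\sum_f y_fb_f$. In particular, if all paths of a path template are simple and one tree edge $f$ separates every pair whose path uses $e$, then $u(e)\le b_f$.
\end{lemma}

\begin{proof}
For $D\in\mathcal{U}(T)$,
\[
\sum_{\{i,j\}}x_{ij}(e)D_{ij}\le\sum_{\{i,j\}}\ \sum_{f\in T[i,j]}y_fD_{ij}=\sum_f y_f\lambda_f(D)\le\sum_f y_fb_f .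
\]
For the last statement take $y_f=1$ and all other weights $0$.
\end{proof}

To bound all hubbed solutions from below we must exclude that cables save money by sharing an edge of $G$. They cannot if a single matrix fills all cables at once. Call $D\in\mathcal{U}(T)$ \emph{tight} if $\lambda_f(D)=b_f$ for every $f\in E(T)$.

\begin{lemma}\label{lem:hub}
The hubbed solution obtained from a $\phi$-hubbing $R$ costs at most $\sum_f b_f\,c(R_f)$. If $\mathcal{U}(T)$ contains a tight matrix, it costs exactly $\sum_f b_f\,c(R_f)$, and hence at least
\begin{equation}\label{eq:loc}
\sum_{f=xy\in E(T)}b_f\,d(\phi(x),\phi(y)).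
\end{equation}
\end{lemma}

\begin{proof}
Since traversals are counted with multiplicity, $[P_{ij}](e)=\sum_{f\in T[i,j]}[R_f](e)$. The traffic that $D$ places on $e$ is therefore
\[
\sum_{\{i,j\}}[P_{ij}](e)D_{ij}=\sum_f[R_f](e)\,\lambda_f(D).
\]
This is at most $\sum_f[R_f](e)\,b_f$ for all $D\in\mathcal{U}(T)$, with equality if $D$ is tight. So $u(e)\le\sum_f b_f[R_f](e)$, with equality if a tight matrix exists. Multiply by $c(e)$, sum over $e$, and use $c(R_f)\ge d(\phi(x),\phi(y))$ for $f=xy$.
\end{proof}

When a tight matrix exists, choosing shortest paths as cables attains \eqref{eq:loc}, so the cheapest hubbed solution is found by minimizing \eqref{eq:loc} over $\phi$: a finite location problem in the metric $d$. Without a tight matrix the bound can fail. Let $T$ be the star with center $x$, leaves $i,j$, and $b_{xi}=1$, $b_{xj}=2$. For $\phi(x)=i$ and a shortest path as the cable of $xj$, the cost is $d(i,j)$, because $D_{ij}\le1$, whereas \eqref{eq:loc} equals $2d(i,j)$.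

\section{Six terminals and split routing}\label{sec:k33}

We prove Theorem~\ref{thm:multi}. Call $a,b,c$ \emph{letters} and $1,2,3$ \emph{numbers}; a \emph{cross pair} consists of a letter and a number. The universe says that each terminal has total demand at most $1$ and that the total demand of cross pairs is at most $1$.

\subsection*{Hubbed solutions}
Put $D=\frac19$ on the nine cross pairs and $D=\frac13$ on the other six pairs. Each leaf edge has load $3\cdot\frac19+2\cdot\frac13=1$ and $uv$ has load $9\cdot\frac19=1$, so $D$ is tight. By Lemma~\ref{lem:hub}, a hubbed solution costs at least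
\[
\sum_{x\in\{a,b,c\}}d(x,\phi(u))+\sum_{i\in\{1,2,3\}}d(i,\phi(v))+d(\phi(u),\phi(v)).
\]
In $K_{3,3}$, distinct vertices are at distance $1$ on opposite sides and $2$ on the same side. So the first sum is $3$ if $\phi(u)$ is a number and $0+2+2=4$ if it is a letter; the second is $3$ if $\phi(v)$ is a letter and $4$ if it is a number. If one sum is $4$, the total is at least $7$. If both are $3$, then $\phi(u)$ and $\phi(v)$ lie on opposite sides, the last term is $1$, and the total is $7$.

\subsection*{A cheaper template}
The hubbed solution pays $3+3$ for the leaf cables and a full extra unit for the cross traffic. We aim to pay the same $6$ for traffic within a side and less than $1$ for the rest.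

For two letters $x,x'$, send $\frac13$ along $x,i,x'$ for each number $i$, and route two numbers in the same way via the three letters. On an edge $e=xi$, these pairs are covered by weight $\frac13$ on each of the leaf edges $xu$ and $iv$; this accounts for capacity $\frac23$ on each of nine edges, and so for cost $6$. The gain comes from the cross pair $\{x,i\}$. Its demand uses up the leaf capacities of both $x$ and $i$, so the same weights let it use the edge $xi$ to the extent $\frac23$ at no further cost. For the remaining third we put a weight $s$ on the tree edge $uv$, which lets every cross pair use every edge of $G$ to the extent $s$. The pair $\{x,i\}$ can then send $\frac23+s$ on the edge $xi$ and $s$ on each of the four paths $i,y,j,x$ with $y\neq x$ a letter and $j\neq i$ a number. A unit flow requires $\frac23+5s=1$, so $s=\frac1{15}$ and the direct edge carries $\frac{11}{15}$.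

To verify the bound, fix $e=xi$ and let $y_{xu}=y_{iv}=\frac13$, $y_{uv}=\frac1{15}$, with all other weights $0$. A path of length two between letters contains $e$ only if $x$ is one of its ends and $i$ its middle vertex, and symmetrically for numbers. The paths of length three for a cross pair $\{z,k\}$ have edges $ky,\ yj,\ jz$ with $y\ne z$ and $j\neq k$. If $\{z,k\}=\{x,i\}$, none of these edges is $e$. If $z=x$ and $k\neq i$, only $jz$ can be $e$, which happens for $j=i$ and both choices of $y$. If $z\ne x$ and $k=i$, only $ky$ can be $e$, which happens for $y=x$ and both choices of $j$. If $z\neq x$ and $k\neq i$, only $yj$ can be $e$, on the single path with $y=x$, $j=i$. This gives the middle column below.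
\begin{center}
\begin{tabular}{lcc}
\hline
pair & usage of $e=xi$ & weight of its path in $T$\\
\hline
same side, containing $x$ or $i$ & $1/3$ & $1/3$\\
same side, containing neither & $0$ & $0$\\
the cross pair $\{x,i\}$ & $11/15$ & $1/3+1/3+1/15=11/15$\\
cross, containing exactly one of $x,i$ & $2/15$ & $1/3+1/15=6/15$\\
cross, containing neither & $1/15$ & $1/15$\\
\hline
\end{tabular}
\end{center}
In each row the usage is at most the weight, so Lemma~\ref{lem:cover} gives $u(e)\le\frac13+\frac13+\frac1{15}=\frac{11}{15}$. The cost is at most $9\cdot\frac{11}{15}=6.6<7$, which proves Theorem~\ref{thm:multi}. \qed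

\section{Three groups on a hexagon}\label{sec:instance}

The template of Section~\ref{sec:k33} splits every demand. With single paths we need a way to share capacity in whole units, and three groups of terminals provide one.

\subsection*{Sharing on a ring}
Let the terminals be divided into groups $W_0,W_1,W_2$, and let the traffic leaving each group be at most $1$. The pairs with ends in different groups fall into three classes, named by the group that they avoid. An edge used by all three classes may have to carry $\frac32$, namely $\frac12$ from each class. An edge used by only two classes needs capacity at most $1$: if it is not used by the class that avoids $W_m$, then every pair using it has exactly one end in $W_m$.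

Take a ring $p_0p_1\cdots p_5$ with edges of length $L$, and attach the terminals of $W_m$ at the antipodal \emph{sites} $p_m$ and $p_{m+3}$. Exactly one of the two sites of $W_m$ has an even index; call it $q_m$, so that $q_0=p_0$, $q_1=p_4$, $q_2=p_2$. Deleting $q_m$ from the ring leaves a path $Q_m$ that contains all four sites of the other two groups, and we route the class that avoids $W_m$ inside $Q_m$ (Figure~\ref{fig:G}, right). Every ring edge has exactly one even end $q_m$ and is then not used by the class that avoids $W_m$. So capacity $1$ on the six ring edges carries all traffic between groups, at cost $6L$, and this traffic has no common meeting point.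

A hubbed solution, for the tree in which each group hangs from a node $u_m$ and the three nodes $u_m$ are joined to a center $w$, must instead lay three cables from $\phi(u_0),\phi(u_1),\phi(u_2)$ to $\phi(w)$. If the hubs may sit on the ring this is cheap: with $u_m$ at $p_m$ and $w$ at $p_1$ the three cables cost $2L$. We therefore force each hub off the ring. Add a vertex $h_m$ at distance $\rho$ from both sites of $W_m$, and make the traffic inside $W_m$ so heavy that $u_m$ has to sit at the best location for it. A ring vertex is a site of one group and is adjacent to a site of each other group, so with $u_m$ at $h_m$ and $w$ on the ring the three cables cost $3\rho+2L$. We want $\rho$ large, but there is a limit: the distances from a ring vertex to the two sites of $W_m$ add up to $3L$, those from $h_m$ add up to $2\rho$, and $h_m$ is no worse only if $\rho\le\frac32L$. At the limit, $3\rho+2L=\frac{13}{2}L>6L$. The margin $\frac12L$ leaves room to break the tie in favor of $h_m$.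

\subsection*{The instance}
We take $L=30$ and $\rho=45$. The graph $G$ has $21$ vertices: ring vertices $p_k$ ($k\in\mathbb{Z}_6$), terminals $t_{k,a}$ ($k\in\mathbb{Z}_6$, $a\in\{1,2\}$), and vertices $h_m$ ($m\in\{0,1,2\}$). Its edges are
\begin{itemize}
\item the \emph{ring edges} $p_kp_{k+1}$, of cost $30$;
\item the \emph{short edges} $p_kt_{k,a}$, of cost $1$;
\item the \emph{hub edges} $t_{k,a}h_{k\bmod3}$, of cost $45$.
\end{itemize}
The groups are $W_m=\{t_{m,1},t_{m,2},t_{m+3,1},t_{m+3,2}\}$, and $W=W_0\cup W_1\cup W_2$. The tree $T$ has internal nodes $w,u_0,u_1,u_2$; the node $u_m$ is joined to the four leaves in $W_m$ by edges of capacity $100$ and to $w$ by an edge of capacity $1$. Two terminals at the same site are \emph{twins}, and terminals at antipodal sites are \emph{opposite}.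

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\draw (180:2)--(120:2)--(60:2)--(0:2)--(-60:2)--(-120:2)--cycle;
\draw (-2,0)--(-1.25,0.55)--(0,0)--(1.25,0.55)--(2,0)--(1.25,-0.55)--(0,0)--(-1.25,-0.55)--cycle;
\foreach \k in {0,...,5} {\fill (180-60*\k:2) circle (2pt); \node at (180-60*\k:2.35) {$p_{\k}$};}
\foreach \x in {-1.25,1.25} {\foreach \y in {-0.55,0.55} {\node[draw,fill=white,inner sep=2pt] at (\x,\y) {};}}
\fill (0,0) circle (2pt);
\node at (0,-0.35) {$h_0$};
\node at (-1,0.88) {$t_{0,1}$}; \node at (-1,-0.9) {$t_{0,2}$};
\node at (1,0.88) {$t_{3,1}$}; \node at (1,-0.9) {$t_{3,2}$};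
\node at (0,1.95) {$30$}; \node at (0.5,0.47) {$45$}; \node at (1.5,0.12) {$1$};
\begin{scope}[xshift=6.3cm]
\draw (0,0) circle (2);
\foreach \k in {0,...,5} {\fill (180-60*\k:2) circle (2pt); \node at (180-60*\k:2.35) {$p_{\k}$};}
\foreach \k in {0,2,4} {\draw[fill=white] (180-60*\k:2) circle (3pt);}
\draw[thick] (0:1.6) arc (0:-240:1.6);
\draw[thick,dashed] (120:1.2) arc (120:-120:1.2);
\draw[thick,dotted] (-120:0.8) arc (-120:-360:0.8);
\node[fill=white,inner sep=1pt] at (-90:1.6) {$Q_2$};
\node[fill=white,inner sep=1pt] at (90:1.2) {$Q_0$};
\node[fill=white,inner sep=1pt] at (90:0.8) {$Q_1$};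
\end{scope}
\end{tikzpicture}
\caption{Left: the ring, the four terminals of the group $W_0$ (squares) and the vertex $h_0$, with edge costs; the groups $W_1$ (at $p_1,p_4$) and $W_2$ (at $p_2,p_5$) are attached in the same way. Right: the paths $Q_0,Q_1,Q_2$ obtained from the ring by deleting $p_0,p_4,p_2$ respectively. Each ring edge lies on exactly two of them.}
\label{fig:G}
\end{figure}

Each feature of the instance is needed for the comparison that follows; the costs of hubbed solutions below are upper bounds from Lemma~\ref{lem:hub}.
\begin{itemize}
\item \emph{Short edges of positive cost} make ring vertices worse than $h_m$. If they were free, placing all internal nodes at $p_0$, with cables along the ring, would cost at most $100\cdot2\cdot(0+30+60+90+60+30)=54000$, which is what our template will pay for the hub edges alone. The short edges add $12$ to the template and $3$ to the three cables at $w$, reducing the margin from $15$ to $6$.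
\item \emph{Twins} make terminals worse than $h_m$. With a single terminal $t_k$ at each site, one could place $u_m$ at $t_m$, join it to $t_{m+3}$ through $h_m$, and place $w$ at $p_1$, at cost at most $3\cdot100\cdot90+31+1+31=27063$, below the bound $6\cdot45\cdot100+6+180=27186$ that the template would give.
\item \emph{The leaf capacity $100$} turns a loss of $2$ in the location of $u_m$ (Lemma~\ref{lem:SH}) into a loss of $200$, more than the $192$ that the template pays for traffic between groups.
\item \emph{The small capacity of $u_mw$} is what distinguishes $T$ from a star. With capacity $400$ these three constraints would follow from the leaf constraints, $\mathcal{U}(T)$ would be a hose universe, and the VPN Theorem would give an optimal hubbed solution with all internal nodes at one vertex.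
\end{itemize}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\subsection*{The template}
Two terminals $t,t'$ of the same group $W_m$ are joined by the path $t,h_m,t'$. Two terminals $t_{k,a},t_{l,b}$ of different groups are joined as follows: let $W_m$ be the third group, and take the edge $t_{k,a}p_k$, the subpath of $Q_m$ from $p_k$ to $p_l$, and the edge $p_lt_{l,b}$. Explicitly,
\[
Q_0=p_1p_2p_3p_4p_5,\qquad Q_1=p_5p_0p_1p_2p_3,\qquad Q_2=p_3p_4p_5p_0p_1 .
\]
All paths are simple, so the last statement of Lemma~\ref{lem:cover} applies to each edge.
\begin{itemize}
\item A hub edge $th_m$ is used only by pairs containing $t$. The leaf edge $tu_m$ separates them, so $u\le100$.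
\item A short edge $tp_k$ with $t\in W_m$ is used only by pairs consisting of $t$ and a terminal of another group. The edge $u_mw$ separates them, so $u\le1$.
\item A ring edge with even end $q_m$ does not lie on $Q_m$, so it is used only by pairs with exactly one terminal in $W_m$. The edge $u_mw$ separates them, so $u\le1$.
\end{itemize}
The cost is at most $12\cdot45\cdot100+12\cdot1\cdot1+6\cdot30\cdot1=54000+192=54192$.

\subsection*{Distances in $G$}
For the lower bound we need the metric $d$. Let $r(k,l)=30\min(|k-l|,6-|k-l|)\in\{0,30,60,90\}$, for indices in $\{0,\dots,5\}$, be the distance along the ring. For every $l$ and $m$ we have $r(l,m)+r(l,m+3)=90$; if $l\not\equiv m\pmod 3$ neither term is $0$, so the two terms are $30$ and $60$ in some order.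

\begin{lemma}\label{lem:dist}
\begin{enumerate}
\item[\textup{(i)}] $d(p_k,p_l)=r(k,l)$.
\item[\textup{(ii)}] $d(t_{k,a},p_l)=1+r(k,l)$.
\item[\textup{(iii)}] Twins are at distance $2$, opposite terminals at distance $90$, and terminals $t_{k,a},t_{l,b}$ of different groups at distance $2+r(k,l)\in\{32,62\}$.
\item[\textup{(iv)}] $d(h_m,t)$ is $45$ for $t\in W_m$ and $77$ for $t\in W\setminus W_m$; $d(h_m,p_l)$ is $46$ for $l\equiv m\pmod 3$ and $76$ otherwise; $d(h_m,h_{m'})=122$ for $m\neq m'$.
\end{enumerate}
\end{lemma}

\begin{proof}
Costs are nonnegative, so distances are attained by simple paths. The terminal $t_{k,a}$ has the two neighbors $p_k$ and $h_{k\bmod 3}$, and the neighbors of $h_m$ are the terminals in $W_m$.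

(i) Consider a simple $p_k$--$p_l$ path. When it leaves the ring at some $p_i$, it goes to a terminal $t$, then to the only other neighbor $h$ of $t$, then to a terminal $t'\neq t$, and then to the only other neighbor $p_j$ of $t'$. This excursion costs $1+45+45+1=92$. Replacing every excursion by a ring path from $p_i$ to $p_j$, of cost at most $90$, yields a walk on the ring that costs no more. So the path costs at least $r(k,l)$, and this value is attained on the ring.

(ii) A simple path from $t_{k,a}$ to $p_l$ that starts with the short edge costs at least $1+r(k,l)$ by (i), and this is attained. One that starts with the hub edge continues to another terminal and then to a ring vertex, so it costs at least $45+45+1=91\ge1+r(k,l)$.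

(iii) Consider a simple path between distinct terminals $t_{k,a}$ and $t_{l,b}$. If its first or last edge is a hub edge, it passes through some $h_m$ as an interior vertex, contains two hub edges, and costs at least $90$. Otherwise it consists of two short edges and a $p_k$--$p_l$ path, and the cheapest such path costs $2+r(k,l)$ by (i). For twins this is $2$ and for different groups it is $32$ or $62$, all less than $90$. For opposite terminals it is $92$, and the path through $h_m$ costs $90$.

(iv) Every path from $h_m$ to a vertex $x\ne h_m$ starts with an edge of cost $45$ to a terminal of $W_m$, so $d(h_m,x)=45+\min_{t\in W_m}d(t,x)$. The minimum is $0$ for $x\in W_m$ and, by (iii), $2+30$ for other terminals. By (ii) it is $1$ for $x=p_l$ with $l\equiv m$ and $1+30$ for the other ring vertices. For $x=h_{m'}$ it is $77$, by the case of terminals.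
\end{proof}

The cost of serving $W_m$ from a hub at $x$, and the cost of joining $h_0,h_1,h_2$ to a center at $x$, are measured by
\[
S_m(x)=\sum_{t\in W_m}d(t,x),\qquad H(x)=\sum_{m=0}^{2}d(h_m,x).
\]

\begin{lemma}\label{lem:SH}
We have $S_m(h_m)=180$ and $S_m(x)\ge182$ for $x\neq h_m$, and $H(x)\ge198$ for all $x\in V$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:dist} gives $S_m(x)$ for each type of vertex:
\begin{center}
\begin{tabular}{ll}
\hline
$x$ & $S_m(x)$\\
\hline
$h_m$ & $4\cdot45=180$\\
$t\in W_m$ & $0+2+90+90=182$\\
$p_l$ with $l\equiv m\pmod 3$ & $1+1+91+91=184$\\
$p_l$ with $l\not\equiv m\pmod 3$ & $2\cdot31+2\cdot61=184$\\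
$t\in W\setminus W_m$ & $2\cdot32+2\cdot62=188$\\
$h_{m'}$ with $m'\neq m$ & $4\cdot77=308$\\
\hline
\end{tabular}
\end{center}
By part (iv), $H(p_l)=46+76+76=198$, $H(t)=45+77+77=199$ for a terminal $t$, and $H(h_m)=0+122+122=244$.
\end{proof}

We isolate the resulting inequality, since Section~\ref{sec:strong} uses it again.

\begin{proposition}\label{prop:F}
For all $x_0,x_1,x_2,z\in V$,
\[
F(x_0,x_1,x_2,z):=\sum_{m=0}^{2}\bigl(100\,S_m(x_m)+d(x_m,z)\bigr)\ge54198 .
\]
\end{proposition}

\begin{proof}
If $x_m\neq h_m$ for some $m$, then $F\ge100(180+180+182)=54200$ by Lemma~\ref{lem:SH}. If $x_m=h_m$ for all $m$, then $F=54000+H(z)\ge54198$.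
\end{proof}

\subsection*{Hubbed solutions}
It remains to find a tight matrix. The edge $u_mw$ separates $4\cdot8=32$ pairs, so we give demand $\frac1{32}$ to every pair of terminals in different groups. This takes $8\cdot\frac1{32}=\frac14$ from each leaf, and we split the remaining $\frac{399}{4}$ between its two opposite terminals:
\begin{equation}\label{eq:D}
D_{tt'}=\begin{cases}1/32&\text{if $t,t'$ lie in different groups},\\ 399/8&\text{if $t,t'$ are opposite},\\ 0&\text{if $t,t'$ are twins}.\end{cases}
\end{equation}
Each leaf edge has load $\frac14+2\cdot\frac{399}{8}=100$ and each edge $u_mw$ has load $32\cdot\frac1{32}=1$, so $D$ is tight. For our tree, \eqref{eq:loc} equals $F(\phi(u_0),\phi(u_1),\phi(u_2),\phi(w))$. By Lemma~\ref{lem:hub} and Proposition~\ref{prop:F}, every hubbed solution costs at least $54198$. The optimal cost is at most $54192$, so no hubbed solution is optimal, and Theorem~\ref{thm:main} is proved. \qed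

\begin{remark}
The bound $54198$ is attained: take $\phi(u_m)=h_m$, $\phi(w)=p_0$ and shortest paths as cables, so that $F=54000+H(p_0)$.
\end{remark}

\section{Degree three, unit capacities, positive costs}\label{sec:strong}

We prove Theorem~\ref{thm:strong} by modifying the instance of Section~\ref{sec:instance} so that the lower bound still reduces to Proposition~\ref{prop:F}.

\subsection*{(a) Maximum degree $3$}
Keep $G$, and refine $T$ to a tree $T'$ by inserting a node above each pair of twins. For $k\in\mathbb{Z}_6$, a new node $y_k$ is joined to $t_{k,1}$ and $t_{k,2}$ with capacity $100$ each, and to $u_{k\bmod3}$ with capacity $200$; the edges $u_mw$ keep capacity $1$. Every internal node of $T'$ has degree $3$.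

The leaf edges and the edges $u_mw$ impose the same constraints as in $T$. The load on the new edge at $y_k$ is the sum of the loads on the two leaf edges below it minus $2D_{t_{k,1}t_{k,2}}$. It is thus at most $200$ whenever the leaf constraints hold, so $\mathcal{U}(T')=\mathcal{U}(T)$ and the template of Section~\ref{sec:proof} still costs at most $54192$. For the matrix \eqref{eq:D} the load is exactly $200$, because twins have demand $0$; so \eqref{eq:D} is tight for $T'$ and Lemma~\ref{lem:hub} applies.

A hubbed solution for $T'$ has more freedom, since it also places the nodes $y_k$, but the capacity $200$ makes this freedom useless. For $m=k\bmod 3$, the three edges at $y_k$ contribute to \eqref{eq:loc}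
\[
100\sum_{a=1}^{2}\Bigl(d(t_{k,a},\phi(y_k))+d(\phi(y_k),\phi(u_m))\Bigr)\ge100\sum_{a=1}^{2}d(t_{k,a},\phi(u_m))
\]
by the triangle inequality. Summing over $k$ and adding the edges $u_mw$ shows that \eqref{eq:loc} is at least $F(\phi(u_0),\phi(u_1),\phi(u_2),\phi(w))\ge54198$.

\subsection*{(b) Unit capacities}
A leaf of capacity $100$ is replaced by $100$ leaves of capacity $1$. Fix $\varepsilon$ with $0\le\varepsilon<\frac1{200}$. Form $G'$ from $G$ by adding, for each $t\in W$, vertices $(t,1),\dots,(t,100)$, the \emph{copies} of $t$, each joined to $t$ by an edge of cost $\varepsilon$. The $1200$ copies are the new terminals. The tree $T'$ has internal nodes $w,u_0,u_1,u_2$, with $u_m$ joined to $w$ and to the $400$ copies of terminals in $W_m$, and all its capacities are $1$.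

\emph{The template.} Join two copies $(t,q),(t,q')$ of the same $t$ by the path $(t,q),t,(t,q')$. Join copies of $t\neq t'$ by the $t$--$t'$ path of Section~\ref{sec:proof}, extended by a new edge at each end. All paths are simple. A new edge $(t,q)t$ is used only by pairs containing $(t,q)$, so $u\le1$. A hub edge $th_m$ is used only by pairs containing a copy of $t$, so Lemma~\ref{lem:cover}, with weight $1$ on the $100$ leaf edges at copies of $t$, gives $u\le100$. A short edge at $t\in W_m$, or a ring edge with even end $q_m$, is used only by pairs that $u_mw$ separates, so $u\le1$. The cost is at most $54192+1200\,\varepsilon<54198$.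

\emph{Hubbed solutions.} With $D$ as in \eqref{eq:D}, put $D'_{(t,q)(t',q')}=D_{tt'}/100^2$ for $t\neq t'$, and put $0$ for two copies of the same terminal. The load on the leaf edge at $(t,q)$ is $\sum_{t'\neq t}100\cdot D_{tt'}/100^2=1$, since $\sum_{t'\ne t}D_{tt'}=100$. Each of the $32$ pairs $\{t,t'\}$ separated by $u_mw$ in $T$ gives $100^2$ pairs of copies with total demand $\frac1{32}$, so the load on $u_mw$ is $1$. Thus $D'$ is tight.

Let $d'$ be the distance in $G'$, and let $\pi:V(G')\to V$ fix $V$ and send each copy $(t,q)$ to $t$. Deleting the new edges from an $x$--$y$ walk in $G'$ leaves a $\pi(x)$--$\pi(y)$ walk in $G$ that costs no more, so $d'(x,y)\ge d(\pi(x),\pi(y))$. With $x_m=\pi(\phi(u_m))$ and $z=\pi(\phi(w))$, Lemma~\ref{lem:hub} bounds the cost of a hubbed solution from below by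
\[
\sum_{m=0}^{2}\Bigl(\sum_{t\in W_m}\sum_{q=1}^{100}d'\bigl((t,q),\phi(u_m)\bigr)+d'\bigl(\phi(u_m),\phi(w)\bigr)\Bigr)\ge F(x_0,x_1,x_2,z)\ge54198 .
\]
So no hubbed solution is optimal.

\subsection*{(c) Positive costs}
In Theorem~\ref{thm:main} and in (a) the costs are $1$, $30$ and $45$. In (b) any $\varepsilon$ with $0<\varepsilon<\frac1{200}$ makes all costs positive. This completes the proof of Theorem~\ref{thm:strong}. \qed

\begin{thebibliography}{9}
\bibitem{draft}
\emph{Designing Networks Under Uncertain Demands (Draft)},
\texttt{http://nolver.net/bonn/bonn.pdf}.
\end{thebibliography}
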